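# Two-variable transfer functions: when does a realization of dimension equal to the degree exist?

Throughout, $k$ is a field, $k[z_1,z_2]$ is the polynomial ring, $k(z_1,z_2)$ its fraction field, and $d_ip$ is the degree of a polynomial $p$ in $z_i$. We write $I_r$ for the $r\times r$ identity matrix.

## 1. Causal rational functions and their degree

**Definition (causal, degree).** Write $w\in k(z_1,z_2)$ as $w=pq^{-1}$ with $p,q$ coprime polynomials. Then $w$ is *causal* if $d_ip\le d_iq$ for $i=1,2$ and $q$ contains the monomial $z_1^{d_1q}z_2^{d_2q}$ with nonzero coefficient. The *degree* of a causal $w$ is $(d_1q,d_2q)$. A *transfer function* is a matrix $W\in k(z_1,z_2)^{t\times m}$ all of whose entries are causal. It is *scalar* if $m=t=1$.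

We call $z_1^{d_1q}z_2^{d_2q}$ the corner monomial of $q$. Causality is a two-variable version of "proper": the corner monomial of the denominator is present.

**Example 1.** The function
$$W=\frac{z_1+z_2}{z_1z_2-1}$$
is causal of degree $(1,1)$. The function $1/(z_1+z_2)$ is not causal: its denominator has degree $1$ in each variable but does not contain $z_1z_2$. The function $z_1^2/(z_1z_2-1)$ is not causal, because $d_1p=2>1=d_1q$.

## 2. Systems, realizations, and the determinant of the system matrix

**Definition (system).** A *system* $\Sigma$ of dimension $(n_1,n_2)$ is a quadruple $(F,G,H,J)$ of constant matrices with $F\in k^{n\times n}$, $G\in k^{n\times m}$, $H\in k^{t\times n}$, $J\in k^{t\times m}$, where $n=n_1+n_2$. Let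
$$\Delta=\Delta_{n_1,n_2}=\begin{bmatrix} z_1I_{n_1}&0\\0&z_2I_{n_2}\end{bmatrix}.$$
The transfer function of $\Sigma$ is $W_\Sigma=J+H(\Delta-F)^{-1}G$. The system is a *realization* of $W$ if $W_\Sigma=W$.

Partition along $n=n_1+n_2$:
$$F=\begin{bmatrix}F_{11}&F_{12}\\F_{21}&F_{22}\end{bmatrix},\quad G=\begin{bmatrix}G_1\\G_2\end{bmatrix},\quad H=\begin{bmatrix}H_1&H_2\end{bmatrix}.$$
Then $\Sigma$ is the first-order (Roesser-type) model on the lattice $\mathbb Z^2$
$$x_1(h+1,l)=F_{11}x_1+F_{12}x_2+G_1u,\qquad x_2(h,l+1)=F_{21}x_1+F_{22}x_2+G_2u,\qquad y=H_1x_1+H_2x_2+Ju,$$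
with right-hand sides evaluated at $(h,l)$. Replacing the two shifts by $z_1,z_2$ and solving for $y$ in terms of $u$ gives $y=W_\Sigma u$. So to compute $W_\Sigma$ we may solve the linear equations $z_1x_1=\cdots$, $z_2x_2=\cdots$ over $k(z_1,z_2)$ in any way we like.

**Example 2.** Take dimension $(1,2)$, write $x_2=(\xi,\eta)$, and consider
$$z_1x_1=\xi+u,\qquad z_2\xi=x_1,\qquad z_2\eta=\xi+u,\qquad y=x_1+\eta.$$
Then $\xi=x_1/z_2$, so $(z_1-1/z_2)x_1=u$ and
$$x_1=\frac{z_2}{z_1z_2-1}u,\qquad \xi=\frac{1}{z_1z_2-1}u,\qquad \eta=\frac1{z_2}\cdot\frac{z_1z_2}{z_1z_2-1}u=\frac{z_1}{z_1z_2-1}u.$$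
Hence $y=\frac{z_1+z_2}{z_1z_2-1}u$. This is a realization of the function of Example 1, of dimension $(1,2)$, over every field.

In the scalar case put
$$M=\begin{bmatrix}\Delta-F&G\\-H&J\end{bmatrix},$$
an $(n+1)\times(n+1)$ matrix over $k[z_1,z_2]$. By the Schur complement,
$$\det M=\det(\Delta-F)\cdot W_\Sigma.\tag{1}$$

**Lemma 1.** Let $W=p/q$ be scalar and causal of degree $(n_1,n_2)$, with $p,q$ coprime and the corner coefficient of $q$ equal to $1$. If $\Sigma$ is a realization of dimension $(N_1,N_2)$, then $N_i\ge n_i$. If $(N_1,N_2)=(n_1,n_2)$, then $\det(\Delta-F)=q$ and $\det M=p$.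

*Proof.* By (1), $p\det(\Delta-F)=q\det M$, so by coprimality $q\mid\det(\Delta-F)$. The polynomial $\det(\Delta-F)$ has degree $N_i$ in $z_i$, and its coefficient at $z_1^{N_1}z_2^{N_2}$ is $1$. So $n_i\le N_i$. If equality holds for both $i$, the quotient $\det(\Delta-F)/q$ has degree $0$ in both variables, so it is a constant. Comparing corner coefficients, it is $1$. Then $\det M=p$. $\square$

So the degree is a lower bound for the dimension.

## 3. Bihomogeneous forms and finite schemes on $\mathbb P^1\times\mathbb P^1$

Let $X=\mathbb P^1\times\mathbb P^1$ over $k$, with coordinates $(z_1:w_1),(z_2:w_2)$. A *form of bidegree* $(a,b)$ is a polynomial homogeneous of degree $a$ in $z_1,w_1$ and of degree $b$ in $z_2,w_2$; it is a section of the line bundle $\mathcal O(a,b)$. The form $q$ *vanishes on* a closed subscheme $Z$ if it restricts to $0$ on $Z$. For a finite $k$-scheme $Z$, its *length* is $\dim_kH^0(\mathcal O_Z)$; for instance $\operatorname{Spec}k[t]/(t^n)$ has length $n$.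

A polynomial $f$ with $d_if\le n_i$ homogenizes to the form $w_1^{n_1}w_2^{n_2}f(z_1/w_1,z_2/w_2)$ of bidegree $(n_1,n_2)$. We keep the letter $f$ for the form. Write $(\infty,\infty)$ for the point $w_1=w_2=0$; the value of a form there is the coefficient of $z_1^{n_1}z_2^{n_2}$. So causality of $p/q$ of degree $(n_1,n_2)$ says exactly that both polynomials homogenize to bidegree $(n_1,n_2)$ and $q(\infty,\infty)\ne0$.

**Definition (the scheme $Y$).** For $W=p/q$ causal of degree $(n_1,n_2)$ with $p,q$ coprime, $Y\subset X$ is the scheme $p=q=0$, with $p,q$ homogenized to bidegree $(n_1,n_2)$.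

The forms $p,q$ have no common factor: $w_1,w_2\nmid q$ because $q(\infty,\infty)\neq0$, and any other irreducible common factor would dehomogenize to a nonconstant common factor of the polynomials. So $Y$ is finite, and $(\infty,\infty)\notin Y$. Its Koszul resolution is
$$0\to\mathcal O(-2n_1,-2n_2)\to\mathcal O(-n_1,-n_2)^2\to\mathcal O\to\mathcal O_Y\to0.\tag{2}$$
With $\chi(\mathcal O(a,b))=(a+1)(b+1)$ we get
$$\operatorname{length}Y=1-2(1-n_1)(1-n_2)+(1-2n_1)(1-2n_2)=2n_1n_2 .$$

**Example 3.** For $W=(z_1+z_2)/(z_1z_2-1)$ the forms are $z_1w_2+z_2w_1$ and $z_1z_2-w_1w_2$. If $w_1=0$, the first forces $w_2=0$ and the second then fails; the case $w_2=0$ is the same. On the affine part, $z_2=-z_1$ and $z_1^2+1=0$, so $Y=\operatorname{Spec}k[z]/(z^2+1)$, of length $2$. Over $\mathbb C$ it is the two points $(\pm i,\mp i)$. Over $\mathbb R$ it is one closed point with residue field $\mathbb C$, and it has no $\mathbb R$-subscheme of length $1$.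

## 4. Conjecture (3.1) and three theorems

By Lemma 1 no realization is smaller than the degree. Is that bound attained? Examples 1 and 2 suggest care with the field, and Section 5 confirms it, so we assume $k$ algebraically closed. The following is from "On First-Order Equations for Multidimensional Filters".

**Conjecture (3.1).** Let $k$ be algebraically closed (for instance, the complex numbers), and let $W$ be a scalar transfer function of degree $(n_1,n_2)$. Then there is a realization $\Sigma$ of $W$ with $\dim\Sigma=(n_1,n_2)$.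

The conjecture is false: over every field,
$$W=\frac{(z_1-1)^2(z_2-1)^2+z_1z_2-1}{(z_1z_2-1)^2}$$
is causal of degree $(2,2)$ and has no realization of dimension $(2,2)$. We prove three statements.

**Theorem A.** Let $k$ be any field, $n_1,n_2\ge2$, $d=z_1z_2-1$, and
$$p=(z_1-1)^{n_1}(z_2-1)^{n_2}+d,\qquad q=d^{\,2}z_1^{n_1-2}z_2^{n_2-2}.$$
Then $W=p/q$ is causal of degree $(n_1,n_2)$ and has no realization of dimension $(n_1,n_2)$.

**Theorem B.** Let $k$ be algebraically closed and $\min(n_1,n_2)\le1$. Then every scalar transfer function of degree $(n_1,n_2)$ has a realization of dimension $(n_1,n_2)$.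

Together: over an algebraically closed field the conjecture holds for degree $(n_1,n_2)$ if and only if $\min(n_1,n_2)\le1$.

**Theorem C.** Let $k$ be any field and let $W=p/q$ be causal of degree $(n_1,n_2)$, with $p,q$ coprime and $Y$ as in Section 3. Then $W$ has a realization of dimension $(n_1,n_2)$ over $k$ if and only if $Y$ has a closed $k$-subscheme $Z$ of length $n_1n_2$ on which no nonzero form of bidegree $(n_1-1,n_2-1)$ vanishes. Consequently, if $k$ is algebraically closed, the conclusion of the conjecture holds whenever $Y$ consists of $2n_1n_2$ distinct points, hence for generic $(p,q)$.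

## 5. Degrees $(\nu,0)$ and $(1,1)$ by hand

**Degree $(\nu,0)$.** Here $W=p/q$ with $p,q\in k[z]$, $z=z_1$, and we may take $q=z^\nu+c_{\nu-1}z^{\nu-1}+\dots+c_0$. Write $p=Jq+\tilde p$ with $J\in k$ and $\deg\tilde p<\nu$. Let $F$ be the companion matrix with ones on the superdiagonal and last row $(-c_0,\dots,-c_{\nu-1})$. Then $(z-F)(1,z,\dots,z^{\nu-1})^T=q\,e_\nu$. With $G=e_\nu$ and $H$ the row of coefficients of $\tilde p$ we get $J+H(z-F)^{-1}G=J+\tilde p/q=W$. So dimension $(\nu,0)$ is attained over every field (for $\nu=0$ the function is a constant $J$). The same holds for degree $(0,\nu)$.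

**Degree $(1,1)$.** Take $W=(z_1+z_2)/(z_1z_2-1)$ and suppose $\Sigma$ has dimension $(1,1)$, with scalar entries $f_{ij},g_i,h_i$. By Lemma 1, $(z_1-f_{11})(z_2-f_{22})-f_{12}f_{21}=z_1z_2-1$, so $f_{11}=f_{22}=0$ and $f_{12}f_{21}=1$. Then
$$\det M=J(z_1z_2-1)+\begin{bmatrix}h_1&h_2\end{bmatrix}\begin{bmatrix}z_2&f_{12}\\f_{21}&z_1\end{bmatrix}\begin{bmatrix}g_1\\g_2\end{bmatrix},$$
and it must equal $z_1+z_2$. So $J=0$, $h_1g_1=h_2g_2=1$ and $h_1f_{12}g_2+h_2f_{21}g_1=0$. Put $x=f_{12}h_1/h_2$. Since $g_i=1/h_i$ and $f_{21}=1/f_{12}$, the last equation is $x+x^{-1}=0$, that is, $x^2=-1$. Conversely, if $x^2=-1$ then $h_i=g_i=1$, $f_{12}=x$, $f_{21}=x^{-1}=-x$ works. So this $W$ has a realization of dimension $(1,1)$ over $k$ exactly when $-1$ is a square in $k$: yes over $\mathbb C$, no over $\mathbb R$. This agrees with Theorem C and Example 3. (For $(n_1,n_2)=(1,1)$ the forms in the criterion are constants, so $Z$ need only be a subscheme of length $1$.)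

The obstruction was the factorization of $x^2+1$. The next section shows that for $n_2=1$ this is always the only obstruction.

## 6. Degree $(\nu,1)$: eliminating $x_1$ and factoring one polynomial

We prove Theorem B. Interchanging $z_1,z_2$ (and the two blocks of a system), we may assume $n_2\le1$. The case $n_2=0$ was done in Section 5. Let $n_2=1$, $\nu=n_1$.

**Step 1: find what the $x_2$-equation must look like.** If we eliminate $x_1$ from a system of dimension $(\nu,1)$, we are left with
$$z_2x_2=\Gamma_{11}x_2+\Gamma_{12}u,\qquad y=\Gamma_{21}x_2+\Gamma_{22}u,\tag{3}$$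
where $\Gamma$ is a $2\times2$ matrix of proper rational functions in $z_1$, and
$$W_\Sigma=\Gamma_{22}+\frac{\Gamma_{21}\Gamma_{12}}{z_2-\Gamma_{11}} .$$
Write $q=q_0z_2+q_1$ and $p=p_0z_2+p_1$ with $q_i,p_i\in k[z_1]$ of degree $\le\nu$. Since the corner monomial is present, we may scale so that $q_0$ is monic of degree $\nu$. Comparing with $W=p/q$ suggests $\Gamma_{11}=-q_1/q_0$, $\Gamma_{22}=p_0/q_0$, and a condition on the product $\Gamma_{12}\Gamma_{21}$ only.

**Step 2: choose $\Gamma$.** Let $r=p_1q_0-p_0q_1$, so $\deg r\le2\nu$. Since $k$ is algebraically closed, $r$ is a product of linear factors. Distributing them, $r=bc$ with $\deg b,\deg c\le\nu$ (take $b=c=0$ if $r=0$). Put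
$$N=\begin{bmatrix}-q_1&b\\c&p_0\end{bmatrix},\qquad \Gamma=q_0^{-1}N .$$
All entries of $\Gamma$ are proper, and
$$\det N=-q_1p_0-bc=-q_1p_0-p_1q_0+p_0q_1=-p_1q_0$$
is divisible by $q_0$. This divisibility is what keeps the state space small.

**Step 3: realize $\Gamma$ in $\nu$ states.** We claim that $\Gamma=\mathcal D+\mathcal H(z_1I-\mathcal F)^{-1}\mathcal G$ for constant matrices with $\mathcal F$ of size $\nu$.

Write $z=z_1$ and let $\mathcal X$ be the image of the $k[z]$-linear map
$$\mu:k[z]^2\to(k(z)/k[z])^2,\qquad x\mapsto\Gamma x .$$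
Its dimension is found from the Smith form $N=U\,\mathrm{diag}(s_1,s_2)\,V$ with $U,V$ invertible over $k[z]$. We have $x\in\ker\mu$ iff $q_0$ divides all entries of $Nx$, iff $q_0\mid s_ix_i'$ for $i=1,2$, where $x'=Vx$. With $g_i=\gcd(q_0,s_i)$ this means $(q_0/g_i)\mid x_i'$. (If $s_i=0$, then $g_i=q_0$.) Hence
$$\mathcal X\cong\bigoplus_{i=1}^2k[z]/(q_0/g_i).$$
Since $\det N$ is a unit times $s_1s_2$, we have $q_0\mid s_1s_2$, and then $q_0\mid g_1g_2$. To see this, let an irreducible polynomial occur with multiplicity $m$ in $q_0$ and $\sigma_i$ in $s_i$ ($\sigma_i=\infty$ if $s_i=0$). From $m\le\sigma_1+\sigma_2$ it follows that $\min(m,\sigma_1)+\min(m,\sigma_2)\ge m$. Therefore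
$$\dim_k\mathcal X=2\nu-\deg g_1-\deg g_2\le\nu .$$

Let $\mathcal F$ be multiplication by $z$ on $\mathcal X$, let $\mathcal G=\mu|_{k^2}$, let $\mathcal H:\mathcal X\to k^2$ take the coefficient of $z^{-1}$ in the expansion at $\infty$, and let $\mathcal D=\Gamma(\infty)$. The map $\mathcal H$ is well defined because a polynomial has no $z^{-1}$ term. For a constant vector $e$, $\mathcal H\mathcal F^j\mathcal Ge$ is the coefficient of $z^{-1}$ in $z^j\Gamma e$, that is, the coefficient of $z^{-j-1}$ in $\Gamma e$. So
$$\Gamma=\mathcal D+\sum_{j\ge0}\mathcal H\mathcal F^j\mathcal G\,z^{-j-1}=\mathcal D+\mathcal H(zI-\mathcal F)^{-1}\mathcal G .$$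
If $\dim\mathcal X<\nu$, pad: add zero rows and columns to $\mathcal F$, zero rows to $\mathcal G$, zero columns to $\mathcal H$. This proves the claim.

**Step 4: assemble the system.** Write $\mathcal G=[\mathcal G_1\ \mathcal G_2]$ (columns), $h_1,h_2$ for the rows of $\mathcal H$, and $\mathcal D=(\delta_{ij})$. Define a system of dimension $(\nu,1)$ by
$$F_{11}=\mathcal F,\ F_{12}=\mathcal G_1,\ G_1=\mathcal G_2,\ F_{21}=h_1,\ F_{22}=\delta_{11},\ G_2=\delta_{12},\ H_1=h_2,\ H_2=\delta_{21},\ J=\delta_{22}.$$
Substituting $x_1=(z_1-\mathcal F)^{-1}(\mathcal G_1x_2+\mathcal G_2u)$ into the other two equations gives exactly (3). So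
$$W_\Sigma=\frac{\Gamma_{22}z_2-\Gamma_{11}\Gamma_{22}+\Gamma_{12}\Gamma_{21}}{z_2-\Gamma_{11}}=\frac{p_0z_2+(p_0q_1+bc)/q_0}{q_0z_2+q_1}=\frac{p_0z_2+p_1}{q_0z_2+q_1}=W,$$
where the second equality multiplies numerator and denominator by $q_0$, and the third uses $bc=p_1q_0-p_0q_1$. This proves Theorem B. $\blacksquare$

## 7. Why elimination stalls at $n_2=2$

The natural next step is to repeat this for larger $n_2$. Eliminating $x_1$ from a system of dimension $(\nu,n_2)$ again leaves equations (3), now with $x_2$ of length $n_2$ and $\Gamma_{11}$ of size $n_2\times n_2$, and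
$$W=\Gamma_{22}+\Gamma_{21}(z_2I-\Gamma_{11})^{-1}\Gamma_{12}.$$
This is a realization of $W$ over the field $k(z_1)$ in the one variable $z_2$. By Gauss's lemma $p,q$ stay coprime in $k(z_1)[z_2]$, and $q$ has degree $n_2$ there, so the realization is minimal. By the classical uniqueness of minimal realizations over a field, all candidates arise from one of them as
$$(g\Gamma_{11}g^{-1},\ g\Gamma_{12},\ \Gamma_{21}g^{-1},\ \Gamma_{22}),\qquad g\in GL_{n_2}(k(z_1)).$$
We need a $g$ for which the new $\Gamma$ is proper and realizable with $\nu$ states in $z_1$.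

For $n_2=1$ the function $g$ is a scalar. It does not move $\Gamma_{11}$, it only moves factors between $\Gamma_{12}$ and $\Gamma_{21}$, and a good $g$ comes from factoring the polynomial $r$. For $n_2\ge2$, $g$ is a matrix and $\Gamma_{11}$ moves with it. The one prescribed product is $\Gamma_{21}\Gamma_{12}$, now a row times a column, and factoring a single polynomial no longer selects a $g$. This is where the method stops, and Theorem A says that for some $W$ no $g$ works.

## 8. A jet of kernel vectors along $z_1z_2=1$

We prove Theorem A. First the routine part.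

**Causality, degree, coprimality.** The polynomial $q$ has degree $n_i$ in $z_i$ and corner coefficient $1$, and $d_ip\le n_i$. The polynomial $d=z_1z_2-1$ is irreducible, since it has degree $1$ in $z_1$ with coprime coefficients $z_2,-1$. So the irreducible factors of $q$ are among $d,z_1,z_2$. None divides $p$:

- In $k(\lambda)$, $p(\lambda,\lambda^{-1})=(\lambda-1)^{n_1}(\lambda^{-1}-1)^{n_2}\ne0$, so $d\nmid p$.
- $p(0,z_2)=(-1)^{n_1}(z_2-1)^{n_2}-1\neq0$, so $z_1\nmid p$; in the same way $z_2\nmid p$.

So $W=p/q$ is causal of degree $(n_1,n_2)$.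

Suppose now that $\Sigma=(F,G,H,J)$ is a realization of dimension $(n_1,n_2)$. Since $W$ is not constant, $G\neq0$ and $H\ne0$. By Lemma 1,
$$\det(\Delta-F)=q,\qquad\det M=p.\tag{4}$$

**A first try, and what it lacks.** The polynomial $q$ vanishes on the curve $d=0$ and $p$ does not. So restrict to $(z_1,z_2)=(\lambda,\lambda^{-1})$ over $K=k(\lambda)$. Since $\det(\Delta-F)=0$ there, some $x\ne0$ satisfies $(\Delta-F)x=0$. If also $Hx=0$, then $M\binom x0=0$ and $p(\lambda,\lambda^{-1})=0$, a contradiction. But restriction says nothing about $Hx$: these are $n+1$ equations in $n$ unknowns. In fact, since $\det M\neq 0$ at this point, we know $Hx\ne0$. The realization over $\mathbb C$ in Section 5, where $q=d$ and $p=z_1+z_2$ does not vanish on $d=0$, shows that this is no contradiction by itself.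

What helps is the point $(1,1)$. Since $p=d+(z_1-1)^{n_1}(z_2-1)^{n_2}$, the curves $p=0$ and $d=0$ have contact of order $n$ there. Along $p=0$ the matrix $M$ does have a kernel vector. We show that (after transposing $\Sigma$ if necessary) its last entry vanishes to order at least $n$ at $(1,1)$. Modulo order $n$ the two curves agree, so we get an $n$-jet, along $d=0$, of solutions of all $n+1$ equations. A dimension count then turns this jet into a solution at the generic point of $d=0$, which is what the first try lacked.

**Step 1: a formal branch of $p=0$ at $(1,1)$.** The purpose is to measure $d$ and $q$ along $p=0$. We have $p(1,1)=0$, and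
$$\frac{\partial p}{\partial z_2}=n_2(z_1-1)^{n_1}(z_2-1)^{n_2-1}+z_1$$
equals $1$ at $(1,1)$. By Hensel's lemma in $\mathcal O:=k[[t]]$ there is $\zeta\in\mathcal O$ with $\zeta(0)=1$ and $p(1+t,\zeta)=0$. Let $\theta:k[z_1,z_2]\to\mathcal O$ be given by $z_1\mapsto1+t$, $z_2\mapsto\zeta$, and let $e=\zeta-1\in t\mathcal O$. Then $\theta(p)=0$ says
$$\theta(d)=(1+t)(1+e)-1=t+e+te=-t^{n_1}e^{n_2}.\tag{5}$$
The right side has order $\ge2$, and $te$ has order $\ge2$, so $e=-t+(\text{order}\ge2)$ and $\operatorname{ord}e=1$. By (5), $\operatorname{ord}\theta(d)=n_1+n_2=n$ exactly. Since $\theta(z_1),\theta(z_2)$ are units,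
$$\operatorname{ord}\theta(q)=2n .$$

**Step 2: left and right kernel vectors along the branch.** The purpose is to split the order $2n$ into two parts. First, $M(1,1)$ has rank exactly $n$. Its determinant is $p(1,1)=0$. On the other hand, $\partial(\det M)/\partial z_2$ is a sum of derivatives of entries times signed $n\times n$ minors, so if all $n\times n$ minors vanished at $(1,1)$, so would $\partial p/\partial z_2$, which equals $1$ there.

Let $\mathcal M=\theta(M)$. Then $\det\mathcal M=\theta(p)=0$, and some $n\times n$ minor is a unit of $\mathcal O$. Take the Smith form over the discrete valuation ring $\mathcal O$. The last diagonal entry is $0$ because $\det\mathcal M=0$. The product of the other $n$ generates the ideal of $n\times n$ minors, which is the unit ideal, so these are units and may be taken to be $1$: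
$$\mathcal M=U\,\mathrm{diag}(1,\dots,1,0)\,V,\qquad U,V\in GL_{n+1}(\mathcal O).$$
Let $v$ be the last column of $V^{-1}$ and $w^T$ the last row of $U^{-1}$. Then $\mathcal Mv=0$ and $w^T\mathcal M=0$. Each of $v,w$ has a unit entry, being a column or row of an invertible matrix. Since the adjugate reverses products and $\operatorname{adj}V=(\det V)V^{-1}$, $\operatorname{adj}U=(\det U)U^{-1}$,
$$\operatorname{adj}\mathcal M=\operatorname{adj}(V)\,\mathrm{diag}(0,\dots,0,1)\,\operatorname{adj}(U)=\varepsilon\,v\,w^T,\qquad\varepsilon=\det U\det V\ \text{a unit}.$$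
The $(n+1,n+1)$ entry of $\operatorname{adj}\mathcal M$ is $\theta(\det(\Delta-F))=\theta(q)$. Hence
$$\operatorname{ord}v_{n+1}+\operatorname{ord}w_{n+1}=2n,$$
and at least one of the two orders is $\ge n$. (Here the exponent $2$ of $d$ in $q$ is used.)

**Step 3: reduction to $\operatorname{ord}v_{n+1}\ge n$.** If instead $\operatorname{ord}w_{n+1}\ge n$, replace $\Sigma$ by $(F^T,H^T,G^T,J)$. This system realizes the transpose of the scalar $W$, that is, $W$, in the same dimension, and its matrix is
$$\begin{bmatrix}\Delta-F^T&H^T\\-G^T&J\end{bmatrix}=DM^TD,\qquad D=\mathrm{diag}(I_n,-1).$$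
After applying $\theta$, it kills $Dw$, since $D\mathcal M^TD\cdot Dw=D\mathcal M^Tw=0$. The vector $Dw$ has a unit entry, and its last entry $-w_{n+1}$ has order $\ge n$. The new output row is $G^T\ne0$. So we may assume $\operatorname{ord}v_{n+1}\ge n$, still with $H\ne0$.

**Step 4: the jet.** The purpose is to turn $v$ into linear algebra in a ring of dimension $n$. Let $R=k[t]/(t^n)=\mathcal O/(t^n)$ and $u=1+t\in R$, a unit. Let $\binom ab\in R^{n_1}\times R^{n_2}$ be $(v_1,\dots,v_n)^T$ mod $t^n$. Since $\theta(d)=(1+t)\zeta-1\equiv0$ mod $t^n$, the image of $\zeta$ in $R$ is $u^{-1}$. Since $v_{n+1}\equiv0$ mod $t^n$, the terms with $G$ and $J$ drop out of $\mathcal Mv=0$, and in $R$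
$$ua=F_{11}a+F_{12}b,\qquad u^{-1}b=F_{21}a+F_{22}b,\qquad H_1a+H_2b=0.\tag{6}$$
Some entry of $a$ or $b$ is a unit of $R$, because $v$ has a unit entry and $v_{n+1}$ is not one.

**Step 5: two spaces $S\subsetneq T$.** Let $A,B\subset R$ be the $k$-spans of the entries of $a$ and of $b$, and put
$$T=A+B,\qquad S=A+u^{-1}B .$$
The $n$ entries of $a,b$ span $T$, and since $H\neq0$ the last equation of (6) is a nontrivial $k$-linear relation among them. So
$$\dim_kT\le n-1 .$$
By the first two equations of (6), $uA\subset T$ and $u^{-1}B\subset T$. Hence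
$$S\subset T,\qquad uS=uA+B\subset T .$$
Moreover $S\ne T$. Indeed, if $S=T$, then $uT\subset T$, so $tT\subset T$, and $T$ is an ideal of $R$. It contains a unit, so $T=R$ has dimension $n$, a contradiction. Hence $\dim S<\dim T$. (In a ring of dimension $n-1$, that is, with a jet one order shorter, $T=R$ would not be excluded.)

The model to keep in mind is $S=\langle1,u,\dots,u^{m-1}\rangle\subset T=\langle1,u,\dots,u^m\rangle$ with $m+1\le n-1$. There the functional $u^j\mapsto\lambda^j$ on $T$ is "evaluation at $\lambda$", and it turns multiplication by $u$ on $S$ into multiplication by $\lambda$. Such a functional always exists: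

**Step 6: evaluation at a generic point of the curve.** Let $K=k(\lambda)$, $S_K=S\otimes_kK$, $T_K=T\otimes_kK$. The $K$-linear map
$$S_K\to T_K,\qquad s\mapsto us-\lambda s,$$
is not surjective, because $\dim_KS_K<\dim_KT_K$. So there is a nonzero $K$-linear $\ell:T_K\to K$ that vanishes on its image:
$$\ell(us)=\lambda\,\ell(s)\quad\text{for all }s\in S_K .$$
Put $\alpha=\ell(a)$, $\beta=\ell(b)$ entrywise. The entries of $a$ and of $u^{-1}b$ lie in $S$. So (6) gives
$$\lambda\alpha=\ell(ua)=F_{11}\alpha+F_{12}\beta,$$
$$\beta=\ell(u\cdot u^{-1}b)=\lambda\,\ell(u^{-1}b)=\lambda(F_{21}\alpha+F_{22}\beta),$$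
$$H_1\alpha+H_2\beta=0 .$$
The entries of $a,b$ span $T_K$ over $K$ and $\ell\ne0$, so $(\alpha,\beta)\neq0$. Dividing the second equation by $\lambda$, we see that the nonzero vector $(\alpha,\beta,0)^T$ is killed by $M(\lambda,\lambda^{-1})$. Hence, by (4), $p(\lambda,\lambda^{-1})=\det M(\lambda,\lambda^{-1})=0$. But $p(\lambda,\lambda^{-1})=(\lambda-1)^{n_1}(\lambda^{-1}-1)^{n_2}\neq0$. This contradiction proves Theorem A. $\blacksquare$

For $n_1=n_2=2$ and $k=\mathbb C$ this disproves Conjecture (3.1). With Theorem B it gives the equivalence stated in Section 4.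

## 9. Realizations and subschemes of $Y$ of length $n_1n_2$

We prove Theorem C. Two facts are used constantly. By Künneth, $\mathcal O(a,b)$ on $X=\mathbb P^1\times\mathbb P^1$ has no cohomology at all if $a=-1$ or $b=-1$. And $\chi(\mathcal O(a,b))=(a+1)(b+1)$. Scale $p,q$ by a common constant so that $q$ has corner coefficient $1$; this does not change $Y$.

### From a realization to a subscheme

Let $\Sigma$ be a realization of dimension $(n_1,n_2)$. By Lemma 1, $\det(\Delta-F)=q$ and $\det M=p$.

**Step 1: a matrix of forms.** We homogenize the columns of $\begin{bmatrix}\Delta-F\\-H\end{bmatrix}$, the first $n_1$ in $(z_1,w_1)$ and the last $n_2$ in $(z_2,w_2)$. This is a map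
$$\varphi:P:=\mathcal O(-1,0)^{n_1}\oplus\mathcal O(0,-1)^{n_2}\to\mathcal O^{n+1}.$$
Its maximal minors are forms of bidegree $(n_1,n_2)$. Deleting the last row gives the form $q$. Expanding $\det M$ along its last column $\binom GJ$ shows that $p$ is a $k$-linear combination of the maximal minors (an identity of polynomials homogenizes to one of forms of bidegree $(n_1,n_2)$). So the scheme $Z$ defined by the maximal minors satisfies $Z\subset Y$, and it has codimension $\ge2$.

**Step 2: the Hilbert–Burch sequence.** We claim that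
$$0\to P\xrightarrow{\ \varphi\ }\mathcal O^{n+1}\xrightarrow{\ g\mapsto\det[\varphi,g]\ }\mathcal I_Z(n_1,n_2)\to0\tag{7}$$
is exact. This is Hilbert–Burch (Eisenbud, *Commutative Algebra*, Thm 20.15), applied locally; here is a direct check. The last map is onto by the definition of $Z$, and the composite is zero because a determinant with dependent columns vanishes. The map $\varphi$ is injective because the minor $q$ is nonzero. For exactness in the middle, work in a local ring $\mathcal O_{X,x}$, a unique factorization domain. Suppose $\det[\varphi,g]=0$. Over the fraction field $g=\varphi y$ for a unique vector $y$. By Cramer's rule, for every $n\times n$ minor $m_i$ of $\varphi$ the vector $m_iy$ has entries in $\mathcal O_{X,x}$. So the denominator, in lowest terms, of each entry of $y$ divides all $m_i$. These have no common factor, because $Z$ has codimension $\ge2$. So the denominators are units and $y$ has entries in $\mathcal O_{X,x}$.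

**Step 3: read off the two properties of $Z$.** Twist (7) by $(-1,-1)$. The first two terms become sums of $\mathcal O(-2,-1)$, $\mathcal O(-1,-2)$ and $\mathcal O(-1,-1)$, none of which has any cohomology. So $H^*(\mathcal I_Z(n_1-1,n_2-1))=0$. The vanishing of $H^0$ says that no nonzero form of bidegree $(n_1-1,n_2-1)$ vanishes on $Z$. The vanishing of $\chi$ and the sequence $0\to\mathcal I_Z(n_1-1,n_2-1)\to\mathcal O(n_1-1,n_2-1)\to\mathcal O_Z\to0$ give
$$\operatorname{length}Z=\chi(\mathcal O(n_1-1,n_2-1))=n_1n_2 .$$

### From a subscheme to a realization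

Let $Z\subset Y$ be a closed $k$-subscheme of length $n_1n_2$ with $H^0(\mathcal I_Z(n_1-1,n_2-1))=0$. Put $E=\mathcal I_Z(n_1,n_2)$. The plan is to rebuild the sequence (7) from $E$ and read $F,H$ off the matrix $\varphi$.

**Step 4: cohomology of four twists of $E$.** Since $\mathcal O_Z$ has no higher cohomology, $H^2(E(-1,-1))=H^2(\mathcal O(n_1-1,n_2-1))=0$. Also $\chi(E(-1,-1))=n_1n_2-n_1n_2=0$, and $H^0(E(-1,-1))=0$ by hypothesis. So $H^1$ vanishes too, and
$$H^*(E(-1,-1))=0 .$$
Cohomology commutes with field extension, so to compute the dimensions below we may replace $k$ by its algebraic closure. Then we can choose a curve $L$ of class $(0,1)$ (a curve $z_2=\text{const}$, with coordinate $z_1$) and a curve $L'$ of class $(1,0)$, both disjoint from $Z$. Near $L$, $E$ is the line bundle $\mathcal O(n_1,n_2)$, so $E|_L=\mathcal O_L(n_1)$, and likewise $E|_{L'}=\mathcal O_{L'}(n_2)$. The equation of $L$ or $L'$ is a nonzerodivisor on the torsion-free sheaf $E$, so we have exact sequences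
$$0\to E(-1,-1)\to E(-1,0)\to\mathcal O_L(n_1-1)\to0,$$
$$0\to E(-1,-1)\to E(0,-1)\to\mathcal O_{L'}(n_2-1)\to0,$$
$$0\to E(-1,0)\to E\to\mathcal O_{L'}(n_2)\to0 .$$
The sheaves on the right have no $H^1$. So $E(-1,0)$, $E(0,-1)$ and $E$ have no higher cohomology, and
$$h^0(E(-1,0))=n_1,\qquad h^0(E(0,-1))=n_2,\qquad h^0(E)=n_1+n_2+1=n+1 .$$

**Step 5: the resolution of the diagonal.** We want to express $E$ through these spaces. For sheaves $\mathcal A,\mathcal B$ on $X$ let $\mathcal A\boxtimes\mathcal B=\mathrm{pr}_1^*\mathcal A\otimes\mathrm{pr}_2^*\mathcal B$ on $X\times X$. On $\mathbb P^1\times\mathbb P^1$ with coordinates $(z:w),(z':w')$, the diagonal is the divisor $zw'-wz'=0$. So the diagonal of $X\times X$ is the complete intersection of two such divisors, and the Koszul complex is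
$$0\to\mathcal O(-1,-1)\boxtimes\mathcal O(-1,-1)\to\begin{matrix}\mathcal O(-1,0)\boxtimes\mathcal O(-1,0)\\\oplus\\\mathcal O(0,-1)\boxtimes\mathcal O(0,-1)\end{matrix}\to\mathcal O\to\mathcal O_{\mathrm{diag}}\to0 .$$
All its terms, including $\mathcal O_{\mathrm{diag}}$, are flat over the second factor, so it stays exact after tensoring with $\mathrm{pr}_2^*E$. Call the result
$$0\to C_2\to C_1\to C_0\to E_{\mathrm{diag}}\to0,$$
and let $\mathcal K=\ker(C_0\to E_{\mathrm{diag}})$. Push forward to the first factor. The higher direct images $R^j\mathrm{pr}_{1*}$ of $\mathcal A\boxtimes(\mathcal B\otimes E)$, with $\mathcal A,\mathcal B$ line bundles, are $\mathcal A\otimes H^j(\mathcal B\otimes E)$. By Step 4: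

- all direct images of $C_2$ vanish, because $H^*(E(-1,-1))=0$;
- $\mathrm{pr}_{1*}C_1=\mathcal O(-1,0)^{n_1}\oplus\mathcal O(0,-1)^{n_2}=P$, with no higher direct images;
- $\mathrm{pr}_{1*}C_0=H^0(E)\otimes\mathcal O$, with no higher direct images.

From $0\to C_2\to C_1\to\mathcal K\to0$ we get $\mathrm{pr}_{1*}\mathcal K=P$ and $R^1\mathrm{pr}_{1*}\mathcal K=0$. From $0\to\mathcal K\to C_0\to E_{\mathrm{diag}}\to0$ we then get the exact sequence
$$0\to\mathcal O(-1,0)^{n_1}\oplus\mathcal O(0,-1)^{n_2}\xrightarrow{\ \varphi\ }H^0(E)\otimes\mathcal O\xrightarrow{\ \psi\ }E\to0,\tag{8}$$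
where $\psi$ is the evaluation of sections, since it comes from restricting $\mathrm{pr}_2^*E$ to the diagonal. All this is over $k$.

**Step 6: $\psi$ is given by determinants.** Choose a basis of $H^0(E)$, so that $\varphi$ is an $(n+1)\times n$ matrix, and let $\delta:\mathcal O^{n+1}\to\mathcal O(n_1,n_2)$ be $g\mapsto\det[\varphi,g]$. Then $\delta\varphi=0$, and $\delta\neq0$ because $\varphi$ is injective, so generically of rank $n$. Hence $\delta$ factors through a nonzero map $E\to\mathcal O(n_1,n_2)$, that is, an element of $\operatorname{Hom}(\mathcal I_Z,\mathcal O)$. Such a homomorphism is multiplication by a regular function on $X\setminus Z$. Since $X$ is normal and $Z$ has codimension $2$ (or is empty), the function extends to $X$, so it is a constant. Thus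
$$\delta=c\,\psi,\qquad c\in k^\times,$$
where sections of $E$ are regarded as forms of bidegree $(n_1,n_2)$.

**Step 7: normalize $\varphi$ and read off $\Sigma$.** Since $Z\subset Y$, we have $p,q\in H^0(E)$. Choose the basis of $H^0(E)$ so that its last vector is $q$. Then $\psi(e_{n+1})=q$, and
$$c\,q=\det[\varphi,e_{n+1}]=\det\varphi_{top},$$
where $\varphi_{top}$ consists of the first $n$ rows. As $q(\infty,\infty)\neq0$, the constant matrix $\Phi=\varphi_{top}(\infty,\infty)$ (values at $z_i=1$, $w_i=0$) is invertible. Let $h$ be the last row of $\varphi(\infty,\infty)$, and multiply $\varphi$ from the left by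
$$\begin{bmatrix}\Phi^{-1}&0\\-h\Phi^{-1}&1\end{bmatrix}.$$
This is a change of basis of $H^0(E)$, and the last column of the matrix is $e_{n+1}$, so the last basis vector is still $q$. The constant $c$ changes by the factor $\det\Phi^{-1}$. Now
$$\varphi(\infty,\infty)=\begin{bmatrix}I_n\\0\end{bmatrix}.$$
The entries of the first $n_1$ columns of $\varphi$ are linear forms in $(z_1,w_1)$, and those of the last $n_2$ columns are linear forms in $(z_2,w_2)$. The coefficient of $z_i$ in each is its value at $(\infty,\infty)$, which we have just fixed. So setting $w_1=w_2=1$ gives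
$$\varphi=\begin{bmatrix}\Delta-F\\-H\end{bmatrix}$$
with constant $F,H$. Let $\binom GJ$ be the coordinate vector of $p\in H^0(E)$. With the current value of $c$,
$$\det(\Delta-F)=\delta(e_{n+1})=c\,q,\qquad \det M=\det\left[\varphi,\tbinom GJ\right]=c\,\psi\tbinom GJ=c\,p .$$
By (1), $W_\Sigma=p/q=W$. So $\Sigma=(F,G,H,J)$ is a realization of dimension $(n_1,n_2)$ over $k$.

### Distinct points, and generic $(p,q)$

**Step 8: no form of bidegree $(n_1-1,n_2-1)$ vanishes on all of $Y$.** By (2), twisted,
$$0\to\mathcal O(-n_1-1,-n_2-1)\to\mathcal O(-1,-1)^2\to\mathcal I_Y(n_1-1,n_2-1)\to0 .$$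
The middle term has no cohomology. By Künneth $H^1(\mathcal O(-n_1-1,-n_2-1))=0$, since each Künneth summand contains an $H^0$ of a line bundle of negative degree on $\mathbb P^1$. So $H^0(\mathcal I_Y(n_1-1,n_2-1))=0$.

**Step 9: distinct points.** Let $k$ be algebraically closed and let $Y$ consist of $2n_1n_2$ distinct points. By Step 8, evaluation at these points embeds the $n_1n_2$-dimensional space of forms of bidegree $(n_1-1,n_2-1)$ into $k^{2n_1n_2}$. Some $n_1n_2$ of the coordinates give a nonzero minor. The corresponding $n_1n_2$ points form a $Z$ on which no nonzero form of that bidegree vanishes, so a realization of dimension $(n_1,n_2)$ exists.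

**Step 10: this is the generic case.** In the affine space of pairs $(p,q)$ of forms of bidegree $(n_1,n_2)$, consider the pairs for which $p=q=0$ is not transversal at some common zero $x\in X$. This set is closed: it is the image, under the proper projection along $X$, of the closed set of triples $(p,q,x)$ with $p(x)=q(x)=0$ and vanishing Jacobian determinant at $x$. Pairs with a common factor $f$ are in it, since at a zero of $f$ both differentials are multiples of that of $f$. The condition $q(\infty,\infty)\ne0$ is open as well. Outside these two closed sets, $p/q$ is causal of degree $(n_1,n_2)$ with $p,q$ coprime, and $Y$ is $2n_1n_2$ distinct points. The complement is not empty: take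
$$q=\prod_{i=1}^{n_1}(z_1-\alpha_iw_1)\prod_{j=1}^{n_2}(z_2-\beta_jw_2),\qquad p=\prod_{i=1}^{n_1}(z_1-\alpha_i'w_1)\prod_{j=1}^{n_2}(z_2-\beta_j'w_2)$$
with all $\alpha_i,\alpha_i'$ distinct and all $\beta_j,\beta_j'$ distinct. The common zeros are the points $(\alpha_i,\beta_j')$ and $(\alpha_i',\beta_j)$. They are $2n_1n_2$ distinct points, and the total length is $2n_1n_2$, so every intersection is transversal. This proves Theorem C. $\blacksquare$

## 10. The function of degree $(2,2)$ seen through its scheme $Y$

Theorem C explains the smallest counterexample at a glance. Let $n_1=n_2=2$, with $p,q$ as in Theorem A, so $n=4$ and $\operatorname{length}Y=2n_1n_2=8$. At $(1,1)$ we have $\partial p/\partial z_2=1$, so the completed local ring of the curve $p=0$ is $k[[t]]$, via the map $\theta$ of Section 8. The local ring of $Y$ at $(1,1)$ is therefore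
$$k[[t]]/(\theta(q))=k[t]/(t^8),$$
because $\operatorname{ord}\theta(q)=2n=8$. This already accounts for the whole length, so $Y=\operatorname{Spec}k[t]/(t^8)$ is supported at the single point $(1,1)$. Its only subscheme of length $n_1n_2=4$ is $Z=\operatorname{Spec}k[t]/(t^4)$. The form $z_1z_2-w_1w_2$ has bidegree $(1,1)=(n_1-1,n_2-1)$, and it restricts to $\theta(d)$, of order exactly $n=4$. So it vanishes on $Z$. By Theorem C there is no realization of dimension $(2,2)$, over any field.
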